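\title{Standard Young tableaux of general planar shapes: asymptotics and a variational formula}

\begin{abstract}
Let $R$ be a bounded set with non-empty interior in the positive quadrant, and let $D_N$ be the set of unit cells contained in $\sqrt N\,R$, ordered componentwise. We prove that the number of standard Young tableaux of shape $D_N$, that is, of linear extensions of this poset, satisfies $\log|\mathrm{SYT}(D_N)|=\frac12 n\log n+c(R)\,n+o(n)$ with $n=|D_N|$. The sets $D_N$ need not be skew shapes. The constant $c(R)$ is given by maximizing an explicit integral functional over functions that are monotone in both coordinates; all maximizers have the same gradient almost everywhere, and a uniformly random tableau is close to the set of maximizers. This proves a conjecture on regions with piecewise smooth boundary and gives the asymptotics for octagonal shapes. The proof works with volumes of order polytopes, computes the local entropy on discrete cylinders through a transfer matrix with determinantal eigenvectors, and patches the local estimates along a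 monotone profile.
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{Tableaux of a planar region}

Throughout, $\mathbb N=\{1,2,\dots\}$ and $[L]=\{1,\dots,L\}$. We write $|\cdot|$ for the cardinality of a finite set, the Lebesgue measure of a planar set and the Euclidean norm of a vector, and $|z|_1=|z_1|+|z_2|$, $|z|_\infty=\max(|z_1|,|z_2|)$. The plane carries the componentwise order: $z\preceq w$ if $z_1\le w_1$ and $z_2\le w_2$. A \emph{cell} is a point $(i,j)\in\mathbb N^2$, pictured as the unit square $[i-1,i]\times[j-1,j]$ in row $i$ and column $j$, and every set of cells carries the order induced by $\preceq$. For a finite set $D$ of $n$ cells, a \emph{standard Young tableau of shape $D$} is a bijection $T:D\to[n]$ with $T(c)<T(c')$ whenever $c\ne c'$ and $c\preceq c'$. These are the linear extensions of the poset $D$, so $|\mathrm{SYT}(D)|=e(D)$, where $e(P)$ denotes the number of linear extensions of a finite poset $P$. (The letter $e$ without an argument is Euler's number.)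

A Young diagram is a finite down-set of $\mathbb N^2$, and a skew shape $\lambda/\mu$ is the difference of two nested Young diagrams. A skew shape is order-convex: with two cells $c\preceq c'$ it contains every cell $c''$ with $c\preceq c''\preceq c'$. The definition of a tableau then reduces to the local rule that entries increase from each cell to its right and lower neighbors. In a general set $D$ there are relations between distant cells, across a hole or between two components, that do not follow from the local ones.

Let $R\subset\mathbb R_{\ge0}^2$ be bounded, and for real $N>0$ let $D_N$ be the set of cells whose unit squares are contained in $\sqrt N\,R$. We fix the notation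
\[
n=|D_N|,\qquad U=\operatorname{int}R,\qquad \alpha=|U|,\qquad K\ge1\ \text{ with }\ R\subset[0,K]^2,
\]
and assume $U\neq\emptyset$; otherwise every $D_N$ is empty. Then $D_N\subset[1,K\sqrt N]^2$ and
\begin{equation}\label{eq:area}
n\le\alpha N,\qquad n/N\to\alpha>0\quad(N\to\infty).
\end{equation}
Indeed, the squares of $D_N$ scaled by $1/\sqrt N$ have area $1/N$ and disjoint interiors contained in $U$. Conversely, if $C\subset U$ is compact, then for large $N$ every scaled square that meets $C$ lies in $U$, so $\liminf n/N\ge|C|$, and $|C|$ can be taken arbitrarily close to $\alpha$.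

The leading order of $\log e(D_N)$ does not depend on $R$. For any set $D\subset\mathbb N^2\cap[1,K\sqrt N]^2$ of $n\ge1$ cells,
\begin{equation}\label{eq:crude}
n\log\frac{n}{2eK\sqrt N}\ \le\ \log e(D)\ \le\ n\log\bigl(K\sqrt N\bigr).
\end{equation}
For the upper bound, rows are chains, so a linear extension is determined by the sequence of row indices of the cells carrying $1,2,\dots,n$. For the lower bound, list the antidiagonals $i+j=k$ one after the other, each in an arbitrary order; if they contain $m_k$ cells, this gives $e(D)\ge\prod_km_k!\ge\prod_k(m_k/e)^{m_k}$, and since there are at most $2K\sqrt N$ antidiagonals, convexity of $m\log(m/e)$ gives the claim. By \eqref{eq:area} and \eqref{eq:crude}, $\log e(D_N)=\frac12n\log n+O(n)$. The shape of $R$ first enters at order $n$, and the question is whether the limit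
\begin{equation}\label{eq:limit}
\lim_{N\to\infty}\frac1n\Bigl[\log|\mathrm{SYT}(D_N)|-\tfrac12\,n\log n\Bigr]
\end{equation}
exists. For ordinary Young diagrams this follows from the hook-length formula, and Morales, Pak and Tassy proved it when the $D_N$ are skew shapes obtained from a piecewise smooth region. Conjecture~12.6 of \cite{SLC} states that \emph{the limit \eqref{eq:limit} exists for every bounded region $R\subset\mathbb R^2_{\ge0}$ with piecewise smooth boundary and positive area.}

A closely related special case concerns the \emph{$k$-octagon} $\omega_k$, the square $[3k]^2$ with a copy of the staircase $(k-1,k-2,\dots,1)$ removed at each corner: one removes the cells with $i+j\le k$ and their images under $i\mapsto 3k+1-i$ and $j\mapsto3k+1-j$, so that $|\omega_k|=9k^2-4\binom k2$. For $k\ge2$ it is not a skew shape, because $(1,k)\preceq(1,3k)\preceq(k,3k)$ and only the middle cell is missing. The question is whether $\log|\mathrm{SYT}(\omega_k)|=\frac12n\log n+cn+o(n)$ with $n=|\omega_k|$ for some constant $c$. We answer both questions affirmatively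 and identify the constants.

\subsection{The variational formula}

A tableau $T$ of shape $D_N$ defines the function $c/\sqrt N\mapsto T(c)/n$ on the scaled cells, with values in $[0,1]$ and increasing in both coordinates. One expects the number of tableaux that follow a given profile $h$ to be governed by an integral over $U$ of a local entropy depending only on $\nabla h$, and the total number to be governed by the best profile. The local entropy turns out to be
\[
\sigma=1+\log\Phi\in[-\infty,\infty),\qquad \Phi(a,b)=\frac{a+b}{\pi}\sin\frac{\pi a}{a+b}\quad(a,b\ge0),\qquad\Phi(0,0)=0 .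
\]
To read this formula, note that a chain $x_1\le\dots\le x_L$ in an interval of length $aL$ occupies volume $(aL)^L/L!$, whose logarithm is about $1+\log a$ per element. So $\Phi(a,b)$ is an effective spacing for a grid of values with mean increments $a$ and $b$ in the two directions. It satisfies $\Phi(a,b)\le\min(a,b)$, by $\sin t\le t$ and symmetry, and $\Phi(a,b)\to a$ as $b\to\infty$, when only the chains in the first direction constrain the values.

Call $f:\mathbb R^2\to\mathbb R$ \emph{monotone} if $z\preceq w$ implies $f(z)\le f(w)$, and let $\mathcal H$ be the set of monotone functions $h:\mathbb R^2\to[0,1]$. A monotone function is Lebesgue measurable, and its distributional partial derivatives are non-negative Radon measures (Lemma~\ref{lem:monotone}). We write $\nabla f=(\partial_1f,\partial_2f)$ for a finite, non-negative Borel version of the densities of their absolutely continuous parts, and put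
\[
S_U(h)=\int_U\sigma(\nabla h)\in[-\infty,\infty),\qquad h\in\mathcal H.
\]
The integral is well defined because $\sigma^+(\nabla h)\le|\nabla h|_1\in L^1(U)$ (Lemmas~\ref{lem:sigma} and~\ref{lem:monotone}). The functional sees $h$ only on $U$, but $h$ is required to be monotone on the whole plane; this is how the long-range relations of a non-skew shape enter.

\begin{theorem}\label{thm:main}
Let $R\subset\mathbb R^2_{\ge0}$ be bounded, $U=\operatorname{int}R\neq\emptyset$ and $\alpha=|U|$.
\begin{itemize}
\item[(a)] The limit \eqref{eq:limit} exists and equals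
\[
c(R)=-1+\tfrac12\log\alpha+\tfrac1\alpha\max_{h\in\mathcal H}S_U(h),
\]
and the maximum is attained and finite.
\item[(b)] The same holds, with the same constant, for any finite sets $P_N\subset\mathbb N^2\cap[1,K\sqrt N]^2$ ($K$ fixed) with $|P_N\triangle D_N|=o(N)$, with $n=|P_N|$. Here $N$ may run along any sequence tending to $\infty$.
\item[(c)] Any two maximizers of $S_U$ have the same gradient almost everywhere on $U$.
\item[(d)] Let $\mathcal M\subset\mathcal H$ be the set of maximizers. For $T$ uniform in $\mathrm{SYT}(D_N)$ let $h_T(z)=\max\{T(c)/n:\ c\in D_N,\ c/\sqrt N\preceq z\}$, and $h_T(z)=0$ if there is no such $c$. Then $\inf_{h\in\mathcal M}\|h_T-h\|_{L^1(U)}\to0$ in probability.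
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:conj}
Conjecture~12.6 of \cite{SLC} is true. Moreover $\log|\mathrm{SYT}(\omega_k)|=\frac12n\log n+cn+o(n)$ as $k\to\infty$, where $n=|\omega_k|$, $c=-1+\frac12\log7+\frac17\max_{\mathcal H}S_{\operatorname{int}\Omega}$, and $\Omega$ is the octagon of area $7$ obtained from $[0,3]^2$ by cutting off the four corner triangles with legs $1$.
\end{corollary}

\begin{proof}
If $\partial R$ is piecewise smooth, then $|\partial R|=0$, so $\alpha=|R|>0$ and $U\ne\emptyset$; apply Theorem~\ref{thm:main}(a). For the octagon take $R=\Omega$ and $N=k^2$. The square of $(i,j)$ lies in $\{z_1+z_2\ge k\}$ exactly when $i+j\ge k+2$, so $D_{k^2}$ omits the cells with $i+j\le k+1$ at the corner where $\omega_k$ omits those with $i+j\le k$. By symmetry $|\omega_k\triangle D_{k^2}|=4k=o(N)$, and Theorem~\ref{thm:main}(b) applies.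
\end{proof}

\begin{example}[one square, two squares]\label{ex:squares}
Let $R=[0,1]^2$ and $N=L^2$. The hook-length formula gives $e([L]^2)=n!/\prod_{i,j\in[L]}(i+j-1)$. A Riemann sum gives $\sum_{i,j}\log(i+j-1)=\frac12n\log n+n\int_{[0,1]^2}\log(z_1+z_2)+o(n)$, and the integral is $G(2)-2G(1)+G(0)=2\log2-\frac32$ with $G(s)=\frac12s^2\log s-\frac34s^2$, $G''=\log$. Hence $c_\square:=c([0,1]^2)=\frac12-2\log2$ and $S_\square:=\max S_U=\frac32-2\log2$. The linear profile $(z_1+z_2)/2$ gives only $\sigma(\frac12,\frac12)=1-\log\pi<0<S_\square$.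

Now place two unit squares in two ways, $R_1=[0,1]^2\cup[1,2]^2$ and $R_2=([0,1]\times[1,2])\cup([1,2]\times[0,1])$, again with $N=L^2$ and $n=2N$. In $R_1$, which is not order-convex, every cell of one block precedes every cell of the other, so $e(D_N)=e([L]^2)^2$ and $c(R_1)=c_\square-\frac12\log2$. In $R_2$ the blocks are incomparable, so $e(D_N)=\binom{2N}Ne([L]^2)^2$ and $c(R_2)=c_\square+\frac12\log2$. The local rules are identical and the constants differ. In the variational formula, $h$ can be chosen independently on the two open squares of $R_2$, so $\max S_U=2S_\square$. For $R_1$, $h$ has values in $[0,t]$ on the first square and in $[t,1]$ on the second, where $t=h(1,1)$; since $\sigma(\lambda a,\lambda b)=\sigma(a,b)+\log\lambda$, the maximum is $2S_\square+\max_t\log(t(1-t))=2S_\square-2\log2$. With $\alpha=2$ both values agree with Theorem~\ref{thm:main}(a).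
\end{example}

\begin{remark}[hypotheses]\label{rem:hyp}
No regularity of $\partial R$ is used in Theorem~\ref{thm:main}; smoothness serves only to pass from $|R|>0$ to $U\ne\emptyset$ and $\alpha=|R|$. Boundedness enters through the constant $K$ in Lemma~\ref{lem:delete} and in Propositions~\ref{prop:lower} and~\ref{prop:upper}. The confinement of $P_N$ in (b) cannot be dropped: add to $D_N$ a diagonal chain of $\lceil N/\sqrt{\log N}\,\rceil=o(N)$ cells lying above all of $D_N$. This does not change the number of linear extensions but raises $\frac12n\log n$ by more than any multiple of $N$, so the normalized quantity in \eqref{eq:limit} tends to $-\infty$.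
\end{remark}

\subsection{Plan of the proof}

We replace tableaux by real order-preserving fillings, whose volume counts linear extensions. The set of fillings is convex, and this makes it cheap to delete or reinsert a small fraction of the cells (Section~\ref{sec:polytopes}). The local problem is the volume of fillings of an $L\times L$ box that stay close to a plane $ai+bj$. We solve it by comparison with a discrete cylinder, on which linear extensions are paths of particles on a ring and the transfer matrix can be diagonalized (Sections~\ref{sec:cylinders} and~\ref{sec:boxes}). A monotone function is differentiable almost everywhere, hence nearly affine on most small squares (Section~\ref{sec:functional}), and the box estimates can be multiplied along a profile. The relations between different boxes, near or far, are treated in the same way, which is why the shape of $R$ plays no role. In the lower bound (Section~\ref{sec:lower}) we tilt the profile to make it strictly increasing and leave buffers between the boxes, so that these relations hold automatically.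 In the upper bound (Section~\ref{sec:upper}) we discard them, after using them once to obtain a limit profile that is monotone on the plane. Section~\ref{sec:end} assembles the theorem.

\section{Order polytopes, deletion and reinsertion}\label{sec:polytopes}

For a finite poset $P$ and a compact interval $J$ let
\[
O_J(P)=\{x\in J^P:\ x(c)\le x(c')\text{ whenever }c\le c'\},\qquad O(P)=O_{[0,1]}(P).
\]
This is a convex polytope. Each ordering $c_1,\dots,c_{|P|}$ of $P$ defines the simplex $\{x(c_1)\le\dots\le x(c_{|P|})\}\subset J^P$ of volume $|J|^{|P|}/|P|!$; different simplices overlap in null sets, and $O_J(P)$ is the union of those that belong to linear extensions. Hence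
\begin{equation}\label{eq:volume}
\mathrm{Vol}\,O_J(P)=e(P)\,|J|^{|P|}/|P|!\,.
\end{equation}
We use the bounds $(k/e)^k\le k!\le e\sqrt k\,(k/e)^k$ for $k\ge1$, and the following fact to pass between ranks and values.

\begin{lemma}\label{lem:order}
If $(u_1,\dots,u_k)$ is uniform in $\{0\le u_1\le\dots\le u_k\le1\}$, then $\max_t|u_t-t/k|\to0$ in probability as $k\to\infty$.
\end{lemma}

\begin{proof}
The vector $u$ is distributed as the increasing rearrangement of $k$ independent uniform variables on $[0,1]$. If $G_k$ is their empirical distribution function, then almost surely $G_k(u_t)=t/k$ for all $t$, so $\max_t|u_t-t/k|\le\sup_s|G_k(s)-s|$, which tends to $0$ in probability by the Glivenko--Cantelli theorem.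
\end{proof}

In a shape of diameter of order $\sqrt N$, neighboring values of a filling in $[0,1]$ differ by about $1/\sqrt N$, so each cell should contribute a factor of order $1/\sqrt N$ to the volume. We remove this factor by setting, for finite $P\subset\mathbb N^2$,
\[
F_N(P)=\log\mathrm{Vol}\,O(P)+\tfrac12|P|\log N .
\]
Theorem~\ref{thm:main}(a) will follow from $F_N(D_N)/N\to\max_{\mathcal H}S_U$.

We shall repeatedly construct fillings on a subset $G$ of a poset $P=G\sqcup B$ and must then fill the remaining cells $B$, a small but fixed fraction $\beta N$ of all cells. The inequality $e(P)\ge e(G)$ is too weak: with \eqref{eq:volume} it loses about $\frac12|B|\log N$ in $F_N$, which is not $O(N)$. The trouble is visible in the chain $g<b<g'$ with $B=\{b\}$, where the room $[x(g),x(g')]$ left for $x(b)$ may be arbitrarily short. Replacing $x$ by $(1-t)x+ty$ with $y(g)=0$, $y(g')=1$ opens a gap of length at least $t$ and shrinks volumes in $O(G)$ only by the factor $(1-t)^{|G|}$. Convexity makes this work in general.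

\begin{lemma}[reinsertion]\label{lem:reinsert}
Let $P=G\sqcup B$ be a finite poset, $G$ carrying the induced order, and let $J$ be a compact interval. For $x\in O_J(G)$ let $\mathrm{fib}(x)=\{x'\in J^B:(x,x')\in O_J(P)\}$. Suppose $y\in O_J(G)$ satisfies $\mathrm{Vol}\,\mathrm{fib}(y)\ge\gamma^{|B|}$. Then for every measurable $Y\subset O_J(G)$ and $t\in(0,1)$,
\[
\mathrm{Vol}\,O_J(P)\ge(1-t)^{|G|}(t\gamma)^{|B|}\,\mathrm{Vol}(Y).
\]
\end{lemma}

\begin{proof}
Every fiber is non-empty: give $c\in B$ the maximum of $x$ over the elements of $G$ below $c$, or $\min J$ if there are none. This value is monotone in $c$, at least $x(g)$ if $g\le c$, and at most $x(g)$ if $c\le g$, since then every element of $G$ below $c$ is below $g$. By convexity of $O_J(P)$,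
\[
\mathrm{fib}((1-t)x+ty)\supset(1-t)\,\mathrm{fib}(x)+t\,\mathrm{fib}(y),
\]
and the right side contains a translate of $t\,\mathrm{fib}(y)$, of volume at least $(t\gamma)^{|B|}$. Integrate over $\{(1-t)x+ty:x\in Y\}\subset O_J(G)$, which has volume $(1-t)^{|G|}\mathrm{Vol}(Y)$.
\end{proof}

\begin{lemma}[deletion and reinsertion of cells]\label{lem:delete}
Let $P=G\sqcup B\subset\mathbb N^2\cap[1,K\sqrt N]^2$ and $t\in(0,1)$. Then $F_N(B)\le|B|\log\frac{eKN}{|B|}$ and
\[
F_N(G)+|G|\log(1-t)+|B|\log\frac t{4K}\ \le\ F_N(P)\ \le\ F_N(G)+|B|\log\frac{eKN}{|B|},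
\]
the terms with $|B|$ being read as $0$ if $B=\emptyset$.
\end{lemma}

\begin{proof}
Let $B\neq\emptyset$; then $K\sqrt N\ge1$. By \eqref{eq:crude} and \eqref{eq:volume}, $\mathrm{Vol}\,O(B)\le(K\sqrt N)^{|B|}/|B|!\le(eK\sqrt N/|B|)^{|B|}$, which is the bound on $F_N(B)$. Since $O(P)\subset O(G)\times O(B)$, we have $F_N(P)\le F_N(G)+F_N(B)$.

For the lower bound let $\gamma=1/(4K\sqrt N)\le\frac14$ and $y(i,j)=\gamma(i+j)\in[0,\frac12]$ on $P$. If $c\preceq c'$ are distinct, then $y(c')\ge y(c)+\gamma$. So every $x$ with $x(c)\in[y(c),y(c)+\gamma]$ for all $c\in P$ lies in $O(P)$, and the fiber over $y|_G$ contains $\prod_{c\in B}[y(c),y(c)+\gamma]$. Lemma~\ref{lem:reinsert} with $Y=O(G)$ gives $\log\mathrm{Vol}\,O(P)\ge\log\mathrm{Vol}\,O(G)+|G|\log(1-t)+|B|\log\frac{t}{4K\sqrt N}$; add $\frac12(|G|+|B|)\log N$.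
\end{proof}

If $|B|\approx\beta N$, the choice $t=\beta$ shows that both costs are $O(\beta\log\frac1\beta)\,N$.

\section{Cylinders and particles on a ring}\label{sec:cylinders}

We want to count fillings that stay near the plane $ai+bj$. If $ap=bq$ with integers $p,q\ge1$, this plane is invariant under the translation $(p,-q)$, and it is natural to impose the same periodicity on the filling. The sublevel sets of the filling then become periodic staircases, which take finitely many forms up to translation, and the count becomes a matrix power.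

\subsection{Down-sets as particle configurations}

Let $p,q\ge1$ be integers, $M=p+q$ and $\Gamma=\mathbb Z\,(p,-q)$. On the \emph{cylinder} $\mathbb Z^2/\Gamma$ declare one orbit below another if some representatives satisfy $\preceq$. This relation is transitive because $\preceq$ is translation invariant, and antisymmetric because $c\preceq c'\preceq c+k(p,-q)$ forces $k(p,-q)\succeq0$, hence $k=0$ and $c=c'$. Each orbit has exactly one representative $(i,j)$ with $i\in[p]$; we speak of the rows $1,\dots,p$ of the cylinder, and each row is a chain.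

Call a $\Gamma$-invariant down-set $I$ of $\mathbb Z^2$ with $\emptyset\ne I\ne\mathbb Z^2$ a \emph{front}. No row of a front is empty: otherwise all later rows are empty, and by invariance all rows. In the same way no row is all of $\mathbb Z$. So $I=\{(i,j):j\le\lambda_i\}$ with integers $\lambda_i$ that are non-increasing in $i$ and satisfy $\lambda_{i+p}=\lambda_i-q$. Put $\xi_i=\lambda_i-i$. This sequence is strictly decreasing and $\xi_{i+p}=\xi_i-M$, so its values form a $p$-subset $\eta(I)$ of the ring $\mathbb Z/M$, which we view as the set of sites occupied by particles (Figure~\ref{fig:particles}). A \emph{jump} moves one particle from a site $\xi$ to the site $\xi+1$, which must be empty. Let $H$ be the matrix indexed by $p$-subsets of $\mathbb Z/M$ with $H_{\eta\eta'}=1$ if $\eta'$ arises from $\eta$ by a jump and $H_{\eta\eta'}=0$ otherwise, and call $\eta_0,\dots,\eta_n$ a \emph{path} if $H_{\eta_{t-1}\eta_t}=1$ for all $t$.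

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\foreach \row/\len/\pos in {1/3/2,2/3/1,3/2/-1,4/1/-3,5/1/-4,6/0/-6}{
  \fill[gray!25] (-2,-\row) rectangle (\len,1-\row);
  \node at (\len-0.5,0.5-\row) {\small$\pos$};
  \node[left] at (-2,0.5-\row) {\small$i=\row$};}
\draw[gray!60] (-2,-6) grid (5,0);
\foreach \row/\len in {1/3,3/2,4/1,6/0}
  \draw[very thick] (\len,-\row) rectangle (\len+1,1-\row);
\draw[gray] (10.5,-3) circle (2);
\foreach \site in {0,3} \filldraw[fill=white] (10.5,-3) +(90-72*\site:2) circle (0.25);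
\foreach \site in {1,2,4} \fill (10.5,-3) +(90-72*\site:2) circle (0.25);
\foreach \site in {0,...,4} \path (10.5,-3) +(90-72*\site:2.7) node {\small$\site$};
\end{tikzpicture}
\caption{A down-set of $\mathbb Z^2$ invariant under $(3,-2)$, shaded in rows $1$ to $6$ and columns $-1$ to $5$. The last cell $(i,\lambda_i)$ of each row carries $\xi_i=\lambda_i-i$; modulo $5$ these numbers occupy the sites $1,2,4$ of the ring on the right. The four outlined cells form two orbits that can be added, corresponding to the jumps $2\to3$ and $4\to0$; the jump $1\to2$ is blocked.}\label{fig:particles}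
\end{figure}

\begin{lemma}\label{lem:paths}
\begin{itemize}
\item[(a)] Every $p$-subset of $\mathbb Z/M$ equals $\eta(I)$ for some front $I$, unique up to translation by a multiple of $(1,1)$.
\item[(b)] For a front $I_0$, the map $(I_t)\mapsto(\eta(I_t))$ is a bijection from chains of fronts $I_0\subset I_1\subset\dots\subset I_n$, each obtained from the previous one by adding one orbit, onto paths of length $n$ starting at $\eta(I_0)$.
\item[(c)] If $I\subset I'$ are fronts and $W=(I'\setminus I)/\Gamma$ has $n$ elements, then the linear extensions of $W$ correspond bijectively to the chains in (b) with $I_0=I$, $I_n=I'$. In particular $e(W)\le(H^n)_{\eta(I)\eta(I')}$.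
\end{itemize}
\end{lemma}

\begin{proof}
(a) Enumerate the preimage of $\eta$ in $\mathbb Z$ decreasingly as $(\xi_i)$ and put $\lambda_i=\xi_i+i$. The enumeration is unique up to a shift of the index, and the front $I-(1,1)$ has $\lambda_i'=\lambda_{i+1}-1$, that is, $\xi_i'=\xi_{i+1}$.

(b) An added orbit must be that of some $(i,\lambda_i+1)$, and the result is a down-set if and only if $\lambda_{i-1}\ge\lambda_i+1$. This says $\xi_{i-1}\ge\xi_i+2$, that is, the site $\xi_i+1$ is empty, and adding the orbit replaces $\xi_i$ by $\xi_i+1$. Conversely, $\eta\setminus\eta'$ determines the jumping particle, hence $i$ modulo $p$, hence the orbit.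

(c) A linear extension of $W$ is a chain of down-sets of $W$ growing by one element at a time. If $S$ is a down-set of $W$, then $I$ together with the orbits in $S$ is a down-set of $\mathbb Z^2$: a cell below a cell of an orbit in $S$ lies in $I'$, hence in $I$ or in an orbit of $W$ below an element of $S$. Conversely, a front between $I$ and $I'$ defines a down-set of $W$.
\end{proof}

\begin{example}[$p=q=2$]\label{ex:ring}
Each level $i+j=k$ of $\mathbb Z^2/\mathbb Z(2,-2)$ has two elements, distinguished by the parity of $i$, and $(i,j)$ lies above both $(i-1,j)$ and $(i,j-1)$, the two elements of the level below. So the strip $W$ of levels $1,\dots,k$ has $n=2k$ elements and $e(W)=2^k=(\sqrt2)^n$. On the ring $\mathbb Z/4$, each of the four adjacent pairs has one jump, to an opposite pair ($\{1,2\}\to\{1,3\}$), and each of the two opposite pairs has two jumps, to adjacent pairs ($\{1,3\}\to\{2,3\},\{1,4\}$). The vector $\phi$ equal to $1/\sqrt8$ on adjacent pairs and $1/2$ on opposite pairs has norm $1$ and satisfies $H\phi=\sqrt2\,\phi$. A filling of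 $W$ with slopes $a=b$ has range $\tau=ak$, and $(\mathrm{Vol}\,O_{[0,\tau]}(W))^{1/n}=(2^k\tau^n/n!)^{1/n}\to ea/\sqrt2$ as $k\to\infty$.

For general $p,q$ with $ap=bq$, a strip $0<ai+bj\le\tau$ has about $\tau/b$ cells in each of the $p$ rows. If $e(W)\approx\Lambda^n$, the volume per cell is about $e\Lambda\tau/n\approx e\Lambda b/p$. Lemma~\ref{lem:spectrum} gives $\Lambda=\sin(\pi p/M)/\sin(\pi/M)$, and $p/M=b/(a+b)$, so $e\Lambda b/p\to e\Phi(a,b)=e^{\sigma(a,b)}$ as the cylinder widens. This is the origin of $\sigma$. For $a=b$, $\Lambda b/p=a/(p\sin\frac\pi{2p})$ equals $a$ for $p=1$, $a/\sqrt2$ for $p=2$, and tends to $2a/\pi=\Phi(a,a)$.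
\end{example}

\subsection{The spectrum of the transfer matrix}

If particles could jump onto occupied sites, products of plane waves $\zeta^\xi$ would be eigenfunctions. Antisymmetrizing such a product gives a determinant that vanishes when two particles coincide, so the forbidden jumps contribute nothing. A particle that passes from site $M$ to site $1$ changes the order of the rows cyclically, and the condition $\zeta^M=(-1)^{p-1}$ compensates the sign.

\begin{lemma}\label{lem:spectrum}
The matrix $H$ is normal with operator norm $\Lambda=\dfrac{\sin(\pi p/M)}{\sin(\pi/M)}$. There is a vector $\phi$ with positive entries, $\sum_\eta\phi(\eta)^2=1$ and $H\phi=\Lambda\phi=H^{\mathsf T}\phi$. If $\eta$ has law $\phi^2$ and $\mathcal A\subset\mathbb Z/M$, then $N_{\mathcal A}=|\eta\cap\mathcal A|$ has mean $p|\mathcal A|/M$ and variance at most $p$.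
\end{lemma}

\begin{proof}
\emph{Eigenvectors.} Let $Z=\{\zeta_1,\dots,\zeta_p\}$ be a $p$-set of roots of $\zeta^M=(-1)^{p-1}$, in a fixed order, and for $\xi\in\mathbb Z^p$ put $\Psi_Z(\xi)=M^{-p/2}\det(\zeta_s^{\xi_r})_{r,s\in[p]}$. This function is antisymmetric, and replacing $\xi_r$ by $\xi_r+M$ multiplies it by $(-1)^{p-1}$. Expanding the determinant over permutations gives $\sum_r\Psi_Z(\xi+\mathbf e_r)=(\sum_s\zeta_s)\Psi_Z(\xi)$, where $\mathbf e_r$ is the $r$th unit vector. For $\eta=\{1\le\xi_1<\dots<\xi_p\le M\}$ put $\psi_Z(\eta)=\Psi_Z(\xi)$. If the jump of $\xi_r$ is blocked, then either $\xi_r+1=\xi_{r+1}$, or $r=p$, $\xi_p=M$, $\xi_1=1$; in both cases $\Psi_Z(\xi+\mathbf e_r)$ is a determinant with two proportional rows and vanishes. If the jump is allowed and leads to $\eta'$, then $\Psi_Z(\xi+\mathbf e_r)=\psi_Z(\eta')$; for $\xi_p=M$ this is the computation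
\[
\Psi_Z(\xi_1,\dots,\xi_{p-1},M+1)=(-1)^{p-1}\Psi_Z(\xi_1,\dots,\xi_{p-1},1)=\Psi_Z(1,\xi_1,\dots,\xi_{p-1}).
\]
Hence $H\psi_Z=(\sum_{\zeta\in Z}\zeta)\,\psi_Z$. The Cauchy--Binet formula gives, for any weight $w:[M]\to\mathbb R$,
\begin{equation}\label{eq:CB}
\sum_\eta\psi_Z(\eta)\overline{\psi_{Z'}(\eta)}\prod_{\xi\in\eta}w(\xi)=\det\Bigl(\frac1M\sum_{\xi=1}^Mw(\xi)\,\zeta_s^\xi\,\overline{\zeta_t'}^{\,\xi}\Bigr)_{s,t\in[p]} .
\end{equation}
For $w=1$ the entry is $1$ if $\zeta_s=\zeta_t'$ and $0$ otherwise, because $\zeta_s\overline{\zeta'_t}$ is an $M$th root of unity. So the $\binom Mp$ vectors $\psi_Z$ form an orthonormal basis, and $H$ is normal with eigenvalues $\sum_{\zeta\in Z}\zeta$.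

\emph{The norm.} The $M$ roots are equally spaced on the unit circle. Given $Z$, rotate all roots so that the sum over $Z$ becomes real and non-negative. It is then at most the sum of the $p$ largest real parts among the rotated roots. These are attained by $p$ consecutive points, those closest to $1$, so the sum is at most $|\sum_{l=0}^{p-1}e^{2\pi\mathrm il/M}|=\Lambda$. For $Z_0=\{e^{\pi\mathrm i(2l-p+1)/M}:0\le l<p\}$, which consists of roots of $\zeta^M=(-1)^{p-1}$, the geometric sum equals $\Lambda$ exactly.

\emph{The positive vector.} For $Z_0$ write $\zeta_l^{\xi_r}=e^{-\pi\mathrm i(p-1)\xi_r/M}v_r^l$ with $v_r=e^{2\pi\mathrm i\xi_r/M}$. The Vandermonde determinant is $\prod_{r<r'}(v_{r'}-v_r)=\prod_{r<r'}e^{\pi\mathrm i(\xi_r+\xi_{r'})/M}\,2\mathrm i\sin\frac{\pi(\xi_{r'}-\xi_r)}M$. Each $\xi_r$ occurs in $p-1$ pairs, so the exponential factors cancel, and $\psi_{Z_0}=\mathrm i^{\binom p2}\phi$ with $\phi(\eta)=M^{-p/2}\prod_{r<r'}2\sin\frac{\pi(\xi_{r'}-\xi_r)}M>0$. Thus $H\phi=\Lambda\phi$. A normal matrix and its adjoint have the same eigenvectors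 with conjugate eigenvalues, and $H$ is real, so $H^{\mathsf T}\phi=\Lambda\phi$.

\emph{Counting statistics.} Take $Z=Z'=Z_0$ and $w=1+(e^u-1)\mathbf 1_{\mathcal A}$ in \eqref{eq:CB}: $\mathbb E\,e^{uN_{\mathcal A}}=\det(\mathrm{Id}+(e^u-1)\Pi)$ with $\Pi=VPV^*$, where $V=(M^{-1/2}\zeta_s^\xi)$ is a $p\times M$ matrix with $VV^*=\mathrm{Id}$ and $P$ is the diagonal projection onto $\mathcal A$. Since $0\le|PV^*v|^2\le|V^*v|^2=|v|^2$, the eigenvalues $\pi_1,\dots,\pi_p$ of the Hermitian matrix $\Pi$ lie in $[0,1]$. So $\mathbb E\,e^{uN_{\mathcal A}}=\prod_s(1+(e^u-1)\pi_s)$, and $N_{\mathcal A}$ is distributed as a sum of $p$ independent Bernoulli variables. Its mean is $\operatorname{tr}\Pi=p|\mathcal A|/M$ and its variance is at most $p$.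
\end{proof}

An entry of $H^n$ is at most $\|H\|^n$, so for $W$ as in Lemma~\ref{lem:paths}(c),
\begin{equation}\label{eq:cylupper}
e(W)\le\Lambda^{|W|}.
\end{equation}

\subsection{Fillings close to a plane}

The bound \eqref{eq:cylupper} covers all linear extensions. For lower bounds we need about $\Lambda^n$ linear extensions whose fronts stay nearly straight. The vector $\phi$ turns $H$ into a Markov chain under which all paths have comparable probability, and the variance bound shows that under its stationary law the particles are evenly spread, which is the same as a straight front. A union bound over all $n\approx M^2$ times would be too costly, but fronts are nested, so a bounded number of checkpoints suffices. From now on $\ell(i,j)=ai+bj$; if $ap=bq$, then $\ell$ is $\Gamma$-invariant and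
\begin{equation}\label{eq:ratios}
\frac pM=\frac b{a+b},\qquad\frac{bM}p=a+b,\qquad\frac{bq}p=a,\qquad\frac{bM}{\pi p}\sin\frac{\pi p}M=\Phi(a,b).
\end{equation}

\begin{lemma}\label{lem:flat}
Let $a,b>0$, $\theta\in(0,1)$, and let $p,q\ge1$ be integers with $ap=bq$. Put $n=\lceil pM/b\rceil$, $\tau=nb/p$, $E=(a+b)(\theta M+1)$ and $E'=(a+b+3)\theta M$. If $M$ is large enough in terms of $a,b,\theta$, there are fronts $I\subset I'$ such that $W=(I'\setminus I)/\Gamma$ has $n$ elements,
\begin{equation}\label{eq:sandwich}
\{E<\ell\le\tau-E\}\ \subset\ I'\setminus I\ \subset\ \{-E'\le\ell\le\tau+E'\},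
\end{equation}
and the set of order-preserving $X\in\mathbb R^W$ with $|X-\ell|\le E'$ has volume at least $e^{n\sigma(a,b)}4^{-M-1}/(e\sqrt n)$.
\end{lemma}

\begin{proof}
Let $\rho=p/M=b/(a+b)$. Note $M\le\tau\le M+b$ and $n\ge\rho M^2/b$.

\emph{Step 1: good configurations.} An \emph{arc} is the image in $\mathbb Z/M$ of fewer than $M$ consecutive integers. Call $\eta$ \emph{good} if $|N_{\mathcal A}-\rho|\mathcal A||\le\theta M$ for all arcs $\mathcal A$. Cut the ring into $k=\lceil8/\theta\rceil$ blocks of consecutive sites, each of size at most $\theta M/8+1$. There are at most $k^2+1$ unions $\mathcal A'$ of consecutive blocks, and by Lemma~\ref{lem:spectrum} and Chebyshev's inequality each violates $|N_{\mathcal A'}-\rho|\mathcal A'||\le\theta M/2$ with $\phi^2$-probability at most $4/(\theta^2M)$. Suppose none is violated and $M\ge8/\theta$. The blocks cut an arc $\mathcal A$ into consecutive pieces, all of which except possibly the first and last are whole blocks; so the union $\mathcal A'$ of the blocks contained in $\mathcal A$ is of the above form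 and $|\mathcal A\setminus\mathcal A'|\le\theta M/4+2\le\theta M/2$. As $|N_{\mathcal B}-\rho|\mathcal B||\le|\mathcal B|$ for any set $\mathcal B$, we get $|N_{\mathcal A}-\rho|\mathcal A||\le\theta M$. Hence $\eta$ fails to be good with $\phi^2$-probability at most $4(k^2+1)/(\theta^2M)$.

\emph{Step 2: many paths through good configurations.} The matrix $\mathsf P_{\eta\eta'}=H_{\eta\eta'}\phi(\eta')/(\Lambda\phi(\eta))$ is stochastic because $H\phi=\Lambda\phi$, and $\phi^2$ is stationary because $\sum_\eta\phi(\eta)^2\mathsf P_{\eta\eta'}=\phi(\eta')(H^{\mathsf T}\phi)(\eta')/\Lambda=\phi(\eta')^2$. In the stationary chain the probability of a path $\eta_0,\dots,\eta_n$ telescopes to $\phi(\eta_0)\phi(\eta_n)\Lambda^{-n}\le\Lambda^{-n}$. Let $\Delta=\lceil\theta pM/b\rceil$ and $t_r=\min(r\Delta,n)$ for $0\le r\le\lceil n/\Delta\rceil$; for large $M$ these are at most $2/\theta+2$ checkpoints, the first being $0$ and the last $n$. By Step 1 and a union bound, for large $M$ all $\eta_{t_r}$ are good with probability at least $\frac12$. So at least $\frac12\Lambda^n$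 paths are good at all checkpoints, and since there are at most $4^M$ pairs of endpoints, some pair $(\eta_0,\eta_n)$ is joined by at least $\frac124^{-M}\Lambda^n$ of them. Fix this pair and call these paths \emph{selected}.

\emph{Step 3: good configurations have straight fronts.} For a front $I$ put $\mu_i=\lambda_i+\frac qpi=\xi_i+\frac Mpi$, which is $p$-periodic in $i$, and $\bar\mu(I)=\frac1p\sum_{i=1}^p\mu_i$. Let $\eta(I)$ be good and $1\le i<i'\le p$. The interval $(\xi_{i'},\xi_i]$ contains $\xi_i-\xi_{i'}<M$ integers, among them exactly the $i'-i$ particles $\xi_i,\dots,\xi_{i'-1}$. Therefore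
\[
|\mu_i-\mu_{i'}|=\tfrac Mp\,\bigl|\rho(\xi_i-\xi_{i'})-(i'-i)\bigr|\le\theta M^2/p ,
\]
and so $|\mu_i-\bar\mu(I)|\le\theta M^2/p$ for all $i\in\mathbb Z$. Replacing $I$ by $I-(1,1)$ replaces $\mu_i$ by $\xi_{i+1}+\frac Mpi=\mu_{i+1}-\frac Mp$, so it lowers $\bar\mu$ by $M/p$. By Lemma~\ref{lem:paths}(a) there is a front $I_0$ with $\eta(I_0)=\eta_0$ and $|\bar\mu(I_0)|\le M/p$. Lift each selected path to a chain $(I_t)$ starting at $I_0$. Adding an orbit raises one of $\lambda_1,\dots,\lambda_p$ by $1$, so $\bar\mu(I_t)=\bar\mu(I_0)+t/p$. At a checkpoint $t$ this gives $|\mu_i-t/p|\le\frac Mp(\theta M+1)$; multiplying by $b$ and using \eqref{eq:ratios}, $|\ell(i,\lambda_i)-bt/p|\le E$ for all $i$. Hence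
\begin{equation}\label{eq:front}
\{\ell\le bt/p-E\}\ \subset\ I_t\ \subset\ \{\ell\le bt/p+E\}\qquad(t=t_r).
\end{equation}
The fronts with configuration $\eta_n$ have distinct values of $\bar\mu$, so $I_n$ is the same for all selected paths. Put $I=I_0$, $I'=I_n$. By Lemma~\ref{lem:paths}, $|W|=n$ and the selected paths give distinct linear extensions $c_1,\dots,c_n$ of $W$. The first inclusion in \eqref{eq:sandwich} is \eqref{eq:front} for $t=0$ and $t=n$. If $t\in(t_{r-1},t_r]$, then $c_t\in I_{t_r}\setminus I_{t_{r-1}}$ and $b\Delta/p\le\theta M+b$, so \eqref{eq:front} gives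
\begin{equation}\label{eq:level}
|\ell(c_t)-bt/p|\le E+\theta M+b .
\end{equation}
Since $bt/p\in[0,\tau]$ and $E'-E=3\theta M-(a+b)\ge2\theta M+b$ for large $M$, the second inclusion follows.

\emph{Step 4: volume.} A selected linear extension defines the simplex $\{0\le X(c_1)\le\dots\le X(c_n)\le\tau\}$ of volume $\tau^n/n!$. By Lemma~\ref{lem:order}, since $\theta M/\tau\ge\theta/2$ for $M\ge b$ and $n\to\infty$ with $M$, for large $M$ at least half of this simplex satisfies $\max_t|X(c_t)-t\tau/n|\le\theta M$. As $t\tau/n=bt/p$, \eqref{eq:level} gives $|X-\ell|\le E+2\theta M+b\le E'$ there. The simplices overlap in null sets, so the volume in question is at least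
\[
\tfrac14\,4^{-M}\Lambda^n\frac{\tau^n}{n!}\ \ge\ \frac{4^{-M-1}}{e\sqrt n}\Bigl(\frac{e\Lambda b}p\Bigr)^n .
\]
Finally $\sin(\pi/M)\le\pi/M$ and \eqref{eq:ratios} give $\Lambda b/p\ge\Phi(a,b)$.
\end{proof}

\section{Box volumes}\label{sec:boxes}

For $L\in\mathbb N$, $a,b\ge0$ and $\theta>0$ let $V_L(a,b,\theta)$ be the volume of the set of order-preserving $X\in\mathbb R^{[L]^2}$ with $|X(i,j)-ai-bj|\le\theta L$ for all $(i,j)$. The same volume results for any translate of the box $[L]^2$ in $\mathbb Z^2$ and with any constant added to $ai+bj$. The next lemma identifies $\sigma(a,b)$ as the logarithmic volume per cell. The upper bound (ii) is uniform only for slopes bounded away from $0$, where $\sigma$ is bounded; the cruder bound (iii) takes over for small slopes.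

\begin{lemma}\label{lem:box}
\begin{itemize}
\item[(i)] If $a,b>0$, $a/b\in\mathbb Q$ and $\theta\in(0,1)$, then $\liminf_{L\to\infty}L^{-2}\log V_L(a,b,\theta)\ge\sigma(a,b)$.
\item[(ii)] For $0<\kappa<A$ and $\epsilon>0$ there is $\theta_0>0$ such that $\limsup_{L\to\infty}L^{-2}\log V_L(a,b,\theta)\le\sigma(a,b)+\epsilon$ for all $0<\theta\le\theta_0$ and all $a,b\in[\kappa,A]$ with $a/b\in\mathbb Q$.
\item[(iii)] For all $a,b\ge0$, $\theta>0$ and $L$: $L^{-2}\log V_L(a,b,\theta)\le1+\log(\min(a,b)+2\theta)$.
\end{itemize}
\end{lemma}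

Both (i) and (ii) compare many boxes with one wide cylinder, in opposite directions. For (i) we cut a cylinder into boxes: the large set of Lemma~\ref{lem:flat} lies in a product of box sets, so these cannot be small. For (ii) we glue boxes into a cylinder: a product of box sets fits into the order polytope of a strip, whose volume is limited by \eqref{eq:cylupper}. In both, rationality of $a/b$ provides $p_0,q_0\in\mathbb N$ with $ap_0=bq_0$, and we put $M_0=p_0+q_0$.

\begin{proof}[Proof of (iii)]
For fixed $j$ the values $X(1,j)\le\dots\le X(L,j)$ lie in an interval of length at most $(a+2\theta)L$. Keeping only these constraints, $V_L\le\bigl(((a+2\theta)L)^L/L!\bigr)^L\le(e(a+2\theta))^{L^2}$. Exchanging the coordinates gives the same bound with $b$.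
\end{proof}

\begin{proof}[Proof of (i)]
Put $C=2(2+a+2b)/b$ and $C'=M_0+b+4$. Fix an integer $m$ with $mM_0\ge C\max(1,2b)$, and let $p=mLp_0$, $q=mLq_0$, $M=mLM_0$. Apply Lemma~\ref{lem:flat} with $\theta/((a+b+3)mM_0)\in(0,1)$ in place of $\theta$; this number does not depend on $L$, so the lemma applies for large $L$, and then $E\le E'=\theta L\le L$. Let $\mathcal X\subset\mathbb R^W$ be the set it provides.

Partition $\mathbb Z^2$ into the boxes $(uL,vL)+[L]^2$. The group $\Gamma$ permutes them, and each box maps injectively to the cylinder because $p\ge L$. Suppose $k$ orbits of boxes lie in $W$, and call the other $r=n-kL^2$ elements of $W$ \emph{remaining}. The box of a remaining cell contains a cell outside $I'\setminus I$, where $\ell\le E$ or $\ell>\tau-E$ by \eqref{eq:sandwich}, and $\ell$ varies by at most $(a+b)L$ on a box. So a remaining cell lies in one of the strips $-E'\le\ell\le E+(a+b)L$ and $\tau-E-(a+b)L\le\ell\le\tau+E'$. Each has height at most $(2+a+b)L$ and contains at most $(2+a+b)L/b+1$ cells of each row. Hence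
\[
r\le\bar r:=CpL,\qquad \frac{\bar r}{n}\le\frac{CpL}{pM/b}=\frac{Cb}{mM_0}\le\frac12 .
\]

For $X\in\mathcal X$ all values lie in $[-2E',\tau+2E']$, an interval of length $\tau'=\tau+4\theta L$ with $M\le\tau'\le C'mL$. Bounding the remaining values by $(\tau')^r$ would cost $\frac{r}{n}\log\tau'$ per cell, which is unbounded in $L$; we therefore use that the $r_i$ remaining cells in row $i\in[p]$ form a chain. Their values range in a set of volume $(\tau')^{r_i}/r_i!\le(e\tau'/r_i)^{r_i}$. The function $s\log(e\tau'/s)$ is concave, the function $s\log(e\tau'p/s)$ increases for $s\le\tau'p$, and $\bar r=CLp\le Mp\le\tau'p$. Therefore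
\[
\sum_{i=1}^pr_i\log\frac{e\tau'}{r_i}\le r\log\frac{e\tau'p}{r}\le\bar r\log\frac{e\tau'p}{\bar r}\le\bar r\log\frac{eC'm}{C}.
\]
On each of the $k$ boxes, $X\in\mathcal X$ is order-preserving with $|X-\ell|\le\theta L$. So $\mathcal X$ is contained in the product of $k$ sets of volume $V_L(a,b,\theta)$ and the $p$ chain sets, and
\[
k\log V_L(a,b,\theta)\ \ge\ n\sigma(a,b)-(M+1)\log4-1-\tfrac12\log n-\bar r\log\frac{eC'm}C .
\]
Divide by $kL^2=n-r$, where $1\le n/(n-r)\le1+2Cb/(mM_0)\le2$. For fixed $m$, $M/n\le b/p\to0$ as $L\to\infty$, so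
\[
\liminf_{L\to\infty}L^{-2}\log V_L(a,b,\theta)\ge\sigma(a,b)-\frac{2Cb}{mM_0}\Bigl(|\sigma(a,b)|+\log\frac{eC'm}C\Bigr).
\]
Let $m\to\infty$.
\end{proof}

\begin{proof}[Proof of (ii)]
Independent fillings of adjacent boxes need not be compatible, so we separate the boxes by buffers wide enough for the increase of $\ell$ to exceed the tolerance $2\theta L$, and fill the buffers by Lemma~\ref{lem:reinsert}. Fix $L$, let $d=\lceil2\theta L/\kappa\rceil$, $L'=L+d$, and for $m\in\mathbb N$ let $p=mL'p_0$, $q=mL'q_0$, $\tau=M=mL'M_0$. The sets $I=\{\ell\le0\}$ and $I'=\{\ell\le\tau\}$ are fronts; let $W=(I'\setminus I)/\Gamma$ and $n=|W|$. Each row of $W$ has between $\tau/b-1$ and $\tau/b+1$ cells, so $|n-pM/b|\le p$.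

The large boxes $(uL',vL')+[L']^2$ are permuted by $\Gamma$ and map injectively to the cylinder since $p\ge L'$. Let $k$ be the number of orbits of large boxes contained in $\{\theta L<\ell\le\tau-\theta L\}$, and let $G\subset W$ be the image of the corresponding small boxes $(uL',vL')+[L]^2$, so $|G|=kL^2$. A cell of the strip outside these large boxes has $0<\ell\le\theta L+(a+b)L'$ or $\tau-\theta L-(a+b)L'<\ell\le\tau$, and each row contains at most $2(\theta L+(a+b)L')/b+2$ such cells, a bound independent of $m$. As $m\to\infty$ we have $n/p\to\infty$, so $kL'^2/n\to1$ and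
\[
|W\setminus G|/n\to\beta:=1-(L/L')^2\in(0,1),\qquad\beta\le\frac{2d}{L}\le\frac{4\theta}\kappa+\frac2L .
\]

Let $Y\subset\mathbb R^G$ be the set of $X$ that are order-preserving for $\preceq$ on each small box and satisfy $|X-\ell|\le\theta L$. Then $\mathrm{Vol}(Y)=V_L^k$ with $V_L=V_L(a,b,\theta)$, and $X$ has values in $[0,\tau]$. We claim that $X$ preserves the order of the cylinder. Two comparable elements of $G$ have representatives $c\preceq c'$ in $\mathbb Z^2$. If these lie in the same small box, $X(c)\le X(c')$ by definition. Otherwise they lie in different small boxes, possibly of the same orbit; then one coordinate increases by at least $d+1$ and the other does not decrease, so $\ell(c')-\ell(c)\ge\kappa(d+1)>2\theta L$ and $X(c)\le X(c')$. Thus $Y\subset O_J(G)$ for $J=[-\kappa,\tau]$.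

Apply Lemma~\ref{lem:reinsert} with $y=\ell|_G$ and $\gamma=\kappa$: since $c<c'$ in $W$ implies $\ell(c')\ge\ell(c)+\kappa$, the fiber over $y$ contains $\prod_{c\in W\setminus G}[\ell(c)-\kappa,\ell(c)]$. With \eqref{eq:volume} and \eqref{eq:cylupper}, for $t\in(0,1)$,
\[
V_L^k\,(1-t)^{kL^2}(t\kappa)^{n-kL^2}\le\frac{\Lambda^n(\tau+\kappa)^n}{n!}\le\Bigl(\frac{e\Lambda(\tau+\kappa)}n\Bigr)^n .
\]
As $m\to\infty$, $p/M$ is constant, $n\sim pM/b$ and $\Lambda\sim\frac M\pi\sin\frac{\pi p}M$, so the last base tends to $e\Phi(a,b)$ by \eqref{eq:ratios}. Take $t=\beta$, take logarithms, divide by $n$ and let $m\to\infty$: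
\[
L^{-2}\log V_L-\sigma(a,b)\le\frac{\beta\,\sigma(a,b)-\beta\log\beta-(1-\beta)\log(1-\beta)+\beta\log(1/\kappa)}{1-\beta}.
\]
Since $\sigma$ is bounded on $[\kappa,A]^2$, there is $\beta_0>0$, depending only on $\kappa,A,\epsilon$, such that the right side is at most $\epsilon$ for $\beta\le\beta_0$. Take $\theta_0=\kappa\beta_0/8$; then $\beta\le\beta_0$ for $L\ge4/\beta_0$.
\end{proof}

\section{The functional and monotone functions}\label{sec:functional}

\begin{lemma}\label{lem:sigma}
\begin{itemize}
\item[(a)] $\Phi$ is continuous, symmetric and $1$-homogeneous, positive on $(0,\infty)^2$ and zero when $ab=0$. In particular $\sigma(\lambda a,\lambda b)=\sigma(a,b)+\log\lambda$ for $\lambda>0$.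
\item[(b)] $\Phi$ and $\sigma$ are non-decreasing in each variable.
\item[(c)] $\sigma(a,b)\le a+b$.
\item[(d)] $\sigma$ is strictly concave on $(0,\infty)^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Symmetry is $\sin(\pi-s)=\sin s$, continuity at the origin follows from $0\le\Phi\le(a+b)/\pi$, and the rest is read off the formula.

(b) With $w=b/(a+b)$ we have $\pi\Phi=(a+b)\sin\pi w$ and $\partial_aw=-w/(a+b)$, so $\pi\,\partial_a\Phi=\sin\pi w-\pi w\cos\pi w$. This vanishes at $w=0$ and has $w$-derivative $\pi^2w\sin\pi w\ge0$ on $[0,1]$. Symmetry handles $b$.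

(c) $\sigma(a,b)\le1+\log\frac{a+b}\pi\le\frac{a+b}\pi$, by $1+\log s\le s$.

(d) Let $v=\lambda_1v_1+\lambda_2v_2$ with distinct $v_k=(a_k,b_k)\in(0,\infty)^2$, $\lambda_k>0$, $\lambda_1+\lambda_2=1$. Put $s_k=a_k+b_k$, $u_k=a_k/s_k$, $s=\sum\lambda_ks_k$ and $f(u)=\sin(\pi u)/\pi$, which is strictly concave on $[0,1]$. Then $\Phi(v)=s\,f(\sum\lambda_ks_ku_k/s)\ge\sum\lambda_ks_kf(u_k)=\sum\lambda_k\Phi(v_k)$, and
\[
\log\Phi(v)\ge\log\sum\lambda_k\Phi(v_k)\ge\sum\lambda_k\log\Phi(v_k).
\]
The first inequality is strict if $u_1\ne u_2$. If $u_1=u_2$, then $v_1,v_2$ are proportional and distinct, so $\Phi(v_1)\ne\Phi(v_2)$ and the second is strict.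
\end{proof}

The profiles that arise as limits of fillings are monotone and nothing more. We need them to be uniformly close to affine functions on most small squares. The general theory gives this in an averaged sense, and monotonicity upgrades it. We recall from \cite[\S6.1]{EG}: if $f\in BV_{\mathrm{loc}}(\mathbb R^2)$, that is, $f$ is locally integrable and its distributional partial derivatives are Radon measures, then for almost every $z_0$, with $\nabla f$ the density of the absolutely continuous part of the derivative and $B_r$ the disk of radius $r$ about $z_0$,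
\begin{equation}\label{eq:EG}
\Bigl(\frac1{|B_r|}\int_{B_r}|f(z)-f(z_0)-\nabla f(z_0)\cdot(z-z_0)|^2\,dz\Bigr)^{1/2}=o(r)\qquad(r\to0).
\end{equation}

\begin{lemma}\label{lem:monotone}
Let $f:\mathbb R^2\to\mathbb R$ be monotone.
\begin{itemize}
\item[(a)] $f$ is continuous almost everywhere, hence Lebesgue measurable.
\item[(b)] The distributional partial derivatives of $f$ are non-negative Radon measures. If $f\in\mathcal H$, each has mass at most $K$ on $(0,K)^2$, so $|\nabla f|_1\in L^1(U)$.
\item[(c)] For almost every $z_0$, $f$ is differentiable at $z_0$ with gradient $\nabla f(z_0)$.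
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $|w-z|_\infty\le t$ we have $f(z-t(1,1))\le f(w)\le f(z+t(1,1))$. So $f$ is continuous at $z$ as soon as the monotone function $t\mapsto f(z+t(1,1))$ is continuous at $0$. The set of discontinuities of $f$ is Borel and meets each line of direction $(1,1)$ in a countable set, so it is null by Fubini's theorem.

(b) $f$ is locally bounded. For a test function $\varphi\ge0$, $-\int f\,\partial_1\varphi=\lim_{t\downarrow0}\int\frac{f(z+(t,0))-f(z)}t\varphi(z)\,dz\ge0$, and a non-negative distribution is a Radon measure. If $f\in\mathcal H$, $\varphi\le1$ and $\varphi$ is supported in $(0,K)^2$, the integral under the limit is at most $\int_0^K\frac1t\bigl(\int_K^{K+t}-\int_0^t\bigr)f(z_1,z_2)\,dz_1\,dz_2\le K$. The second coordinate is handled by exchanging the roles of $z_1$ and $z_2$.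

(c) By (b), $f\in BV_{\mathrm{loc}}$. Let $z_0$ satisfy \eqref{eq:EG}, let $\ell_0(z)=f(z_0)+\nabla f(z_0)\cdot(z-z_0)$, and put $\varepsilon_r=\frac1{r|B_r|}\int_{B_r}|f-\ell_0|$, which tends to $0$ by the Cauchy--Schwarz inequality. For $z\in B_{r/2}$ and $0<u\le\frac14$ the squares $z\pm[0,ur]^2$ lie in $B_r$. Since $f(z)$ is at most the average of $f$ over $z+[0,ur]^2$ and at least its average over $z-[0,ur]^2$,
\[
|f(z)-\ell_0(z)|\le|\nabla f(z_0)|_1\,ur+\frac{1}{u^2r^2}\int_{B_r}|f-\ell_0|=|\nabla f(z_0)|_1\,ur+\frac{\pi\varepsilon_rr}{u^2}.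
\]
Divide by $r$, let $r\to0$ and then $u\to0$: $\sup_{B_{r/2}}|f-\ell_0|=o(r)$.
\end{proof}

For monotone $f$ and $A,\theta,s>0$ let $U_s$ be the set of \emph{good points} $z_0\in U$, those with $\nabla f(z_0)\in[0,A]^2$ and
\begin{equation}\label{eq:good}
|f(z)-f(z_0)-\nabla f(z_0)\cdot(z-z_0)|\le\theta s\qquad\text{whenever }|z-z_0|<4s .
\end{equation}
It suffices to require \eqref{eq:good} for $z\in\mathbb Q^2$, because any $z$ in the open disk is a limit of rational points $\succeq z$ and of rational points $\preceq z$ in the disk, $f$ is monotone and affine functions are continuous. Hence $U_s$ is measurable.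

\begin{lemma}[good squares]\label{lem:squares}
Let $f$ be monotone and $\delta\in(0,\frac12)$. Then $|\{z\in U:\nabla f(z)\notin[0,A]^2\}|\le\delta^2/2$ for all large $A$. Fix such an $A$ and any $\theta>0$, let $\mathcal Q$ be the set of closed squares $Q\subset U$ of the grid $s\mathbb Z^2$ with $|Q\setminus U_s|\le\delta s^2$, and let $U'=\bigcup_{Q\in\mathcal Q}(Q\cap U_s)$. Then for all small $s$, $|U\setminus\bigcup\mathcal Q|\le2\delta$ and $|U\setminus U'|\le3\delta$.
\end{lemma}

\begin{proof}
The first claim holds because $\nabla f$ is finite and $|U|<\infty$. By Lemma~\ref{lem:monotone}(c), almost every $z_0\in U$ satisfies \eqref{eq:good} for all small $s$, so by dominated convergence $|U\setminus U_s|\le\delta^2$ for small $s$. As in the proof of \eqref{eq:area}, the grid squares contained in $U$ cover $U$ up to area $\delta$ for small $s$. Those with $|Q\setminus U_s|>\delta s^2$ number at most $\delta^2/(\delta s^2)$ and have total area at most $\delta$. Finally $U\setminus U'\subset(U\setminus\bigcup\mathcal Q)\cup(U\setminus U_s)$ has area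 at most $2\delta+\delta^2$.
\end{proof}

\section{The lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
For every $h\in\mathcal H$, $\ \liminf_{N\to\infty}F_N(D_N)/N\ge S_U(h)$.
\end{proposition}

We fill one block of cells in each good square, independently, close to the tangent plane of the profile. These fillings must respect the relations between different blocks, and a profile that may be flat leaves no margin for the errors. Adding a small linear function creates a margin proportional to the distance, valid for any two comparable points of the plane. This is where $h$ must be monotone on the plane and not only along paths in $U$.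

\begin{proof}
Assume $S_U(h)>-\infty$.

\emph{Tilting.} Let $\varepsilon\in(0,\frac12)$, $\kappa=\varepsilon/(2K)$ and $g(z)=(1-\varepsilon)h(z)+\kappa(z_1+z_2)$. Then $g$ is monotone, $0\le g\le1$ on $U$, and
\begin{equation}\label{eq:tilt}
g(z')-g(z)\ge\kappa|z'-z|_1\qquad(z\preceq z').
\end{equation}
We take $\nabla g=(1-\varepsilon)\nabla h+(\kappa,\kappa)$. By Lemma~\ref{lem:sigma}, $\sigma^+(\nabla g)\le|\nabla g|_1\in L^1(U)$, $\sigma(\nabla g)\ge-c_\kappa$ with $c_\kappa=\max(0,-\sigma(\kappa,\kappa))$, and $\sigma(\nabla g)\ge\sigma(\nabla h)+\log(1-\varepsilon)$. So $S_U(g):=\int_U\sigma(\nabla g)$ is finite and at least $S_U(h)+\alpha\log(1-\varepsilon)$.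

\emph{Affine approximation.} Let $\delta\in(0,\frac12)$. Choose $A$ as in Lemma~\ref{lem:squares} for $f=g$, then $\theta=\kappa\delta/8<1$, then $s\le1$ as in that lemma. For $Q\in\mathcal Q$ the set $Q\cap U_s$ has positive measure; choose $z_Q$ in it with $\sigma(\nabla g(z_Q))$ at least the average $\mathfrak m_Q$ of $\sigma(\nabla g)$ over $Q\cap U_s$. Choose rational $a_Q,b_Q$ with $\nabla g(z_Q)\preceq(a_Q,b_Q)\preceq\nabla g(z_Q)+(\theta,\theta)$; they are positive. Since $\sigma$ is monotone, $\mathfrak m_Q\ge-c_\kappa$ and $|Q\setminus U_s|\le\delta s^2$,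
\[
s^2\sigma(a_Q,b_Q)\ge s^2\mathfrak m_Q=\int_{Q\cap U_s}\sigma(\nabla g)+|Q\setminus U_s|\,\mathfrak m_Q\ge\int_{Q\cap U_s}\sigma(\nabla g)-\delta s^2c_\kappa ,
\]
and summing over $Q$,
\begin{equation}\label{eq:sumlower}
\sum_Qs^2\sigma(a_Q,b_Q)\ge S_U(g)-\int_{U\setminus U'}\sigma^+(\nabla g)-\delta\alpha c_\kappa .
\end{equation}
Let $\ell_Q$ be the affine function with gradient $(a_Q,b_Q)$ and $\ell_Q(z_Q)=g(z_Q)$. On $Q$ we have $|z-z_Q|_1\le2s$, so \eqref{eq:good} gives $|g-\ell_Q|\le\theta s+2\theta s=3\theta s$.

\emph{Blocks.} Let $Q^-$ be the square of side $(1-\delta)s$ concentric with $Q$, let $L=\lfloor(1-\delta)s\sqrt N\rfloor$, and let $G_Q$ be an $L\times L$ block of cells $c$ with $c/\sqrt N\in Q^-$. Once $1/\sqrt N\le\delta s/2$, the scaled squares of these cells lie in $Q\subset U$, so $G_Q\subset D_N$. Put $G=\bigsqcup_QG_Q$, and let $Y\subset\mathbb R^G$ be the set of $x$ that are order-preserving on each $G_Q$ with $|x(c)-\ell_Q(c/\sqrt N)|\le\theta L/\sqrt N$ for $c\in G_Q$. On $G_Q$, $\sqrt N\,\ell_Q(c/\sqrt N)$ equals $a_Qi+b_Qj$ plus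 a constant, so the substitution $X=\sqrt Nx$ gives $\mathrm{Vol}(Y)=\prod_QN^{-L^2/2}V_L(a_Q,b_Q,\theta)$. As $\theta L/\sqrt N\le\theta s$, every $x\in Y$ satisfies $|x(c)-g(c/\sqrt N)|\le4\theta s$. If $c\in G_Q$, $c'\in G_{Q'}$, $Q\ne Q'$ and $c\preceq c'$, then $|c'-c|_1/\sqrt N\ge\delta s$ because $Q^-$ and $Q'^-$ are separated by a gap $\delta s$ in some coordinate, and \eqref{eq:tilt} gives $x(c')-x(c)\ge\kappa\delta s-8\theta s=0$. Hence $Y\subset O_J(G)$ with $J=[-4\theta s,1+4\theta s]$, and by \eqref{eq:volume} and $|G|\le\alpha N$,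
\[
F_N(G)\ge\sum_Q\log V_L(a_Q,b_Q,\theta)-|G|\log(1+8\theta s)\ge\sum_Q\log V_L(a_Q,b_Q,\theta)-8\theta\alpha N .
\]

\emph{Reinsertion.} The set $\mathcal Q$ is finite and independent of $N$, and $L^2/N\to(1-\delta)^2s^2$. By \eqref{eq:area} and Lemma~\ref{lem:squares}, $|D_N\setminus G|/N\to\alpha-(1-\delta)^2|\bigcup\mathcal Q|\le2\delta+2\delta\alpha$. Lemma~\ref{lem:delete} with $t=\delta$, Lemma~\ref{lem:box}(i) and \eqref{eq:sumlower} give
\begin{align*}
\liminf_{N\to\infty}\frac{F_N(D_N)}N\ \ge\ &(1-\delta)^2\Bigl[S_U(g)-\int_{U\setminus U'}\sigma^+(\nabla g)-\delta\alpha c_\kappa\Bigr]\\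
&-\kappa\delta\alpha+\alpha\log(1-\delta)-2\delta(1+\alpha)\log\frac{4K}\delta .
\end{align*}
Let $\delta\to0$ with $\varepsilon$ fixed. Since $|U\setminus U'|\le3\delta$ and $\sigma^+(\nabla g)\in L^1(U)$, the right side tends to $S_U(g)\ge S_U(h)+\alpha\log(1-\varepsilon)$. Let $\varepsilon\to0$.
\end{proof}

\section{The upper bound}\label{sec:upper}

For $x\in O(D_N)$ let $h_x(z)=\max\{x(c):c\in D_N,\ c/\sqrt N\preceq z\}$, and $h_x(z)=0$ if there is no such $c$. Then $h_x\in\mathcal H$, and $h_x(c/\sqrt N)=x(c)$ for $c\in D_N$ because $x$ preserves all relations of $D_N$. We state the bound for subsets of the polytope, as needed for part (d) of the theorem.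

\begin{proposition}\label{prop:upper}
Let $Y_N\subset O(D_N)$ be measurable, and suppose that along a sequence $N\to\infty$ we have $\mathrm{Vol}(Y_N)>0$ and $\frac1N\bigl(\log\mathrm{Vol}(Y_N)+\frac n2\log N\bigr)\to v$. Then along a subsequence there are $x^N\in Y_N$ and $h\in\mathcal H$ with $h_{x^N}\to h$ at all continuity points of $h$ and in $L^1(U)$, and $v\le S_U(h)$.
\end{proposition}

\begin{proof}
\emph{Step 1: one profile carries the volume.} There are only $e^{o(N)}$ coarse profiles. Let $m=m_N=\lceil N^{1/4}\rceil$. For $x\in O(D_N)$ and $r\in[m]$ the set $\{c:x(c)<r/m\}$ is a down-set of $D_N$, hence the trace on $D_N$ of a down-set of $[k]^2$, $k=\lfloor K\sqrt N\rfloor$, namely the one it generates. Down-sets of $[k]^2$ correspond to lattice paths, so there are $\binom{2k}k\le4^{K\sqrt N}$ of them. These $m$ sets determine $\lfloor mx(c)\rfloor=|\{r\in[m]:x(c)\ge r/m\}|$ for all $c$. So there is a measurable $\mathcal K_N\subset Y_N$ on which $\lfloor mx\rfloor$ is constant and $\mathrm{Vol}(\mathcal K_N)\ge4^{-mK\sqrt N}\mathrm{Vol}(Y_N)=e^{-o(N)}\mathrm{Vol}(Y_N)$.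 Fix $x^N\in\mathcal K_N$ and put $h_N=h_{x^N}$. Every $x\in\mathcal K_N$ satisfies $|x(c)-x^N(c)|\le1/m_N$ for all $c$.

\emph{Step 2: compactness.} By a diagonal argument, $h_N\to h^*$ on $\mathbb Q^2$ along a subsequence, with $h^*$ monotone on $\mathbb Q^2$. Let $h(z)=\sup\{h^*(w):w\in\mathbb Q^2,\ w\preceq z\}$; then $h\in\mathcal H$ and $h=h^*$ on $\mathbb Q^2$. For rational $w\preceq z\preceq w'$ we have $h_N(w)\le h_N(z)\le h_N(w')$, so $h(z)\le\liminf h_N(z)$ and $\limsup h_N(z)\le\inf_{w'}h(w')$, which equals $h(z)$ at a continuity point of $h$. By Lemma~\ref{lem:monotone}(a) and bounded convergence, $h_N\to h$ in $L^1(U)$.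

\emph{Step 3: truncation and choice of parameters.} Lemma~\ref{lem:box}(ii) needs slopes bounded below, so we truncate. For $\kappa\in(0,1)$ let $\sigma_\kappa(a,b)=\sigma(a,b)$ if $\min(a,b)\ge\kappa$ and $\sigma_\kappa(a,b)=1+\log3\kappa$ otherwise. By Lemma~\ref{lem:sigma},
\[
-c_\kappa\le\sigma_\kappa(a,b)\le a+b+3,\qquad c_\kappa=\max(0,-\sigma(\kappa,\kappa),-1-\log3\kappa).
\]
Let $\delta\in(0,\frac12)$. Choose $A\ge1$ as in Lemma~\ref{lem:squares} for $f=h$; then $\theta\in(0,\kappa/7]$ with $7\theta\le\theta_0$, where $\theta_0$ is given by Lemma~\ref{lem:box}(ii) for the range $[\kappa,A+1]$ and $\epsilon=\delta$; then $s\le1$ as in Lemma~\ref{lem:squares}. For $Q\in\mathcal Q$ choose $z_Q\in Q\cap U_s$ with $\sigma_\kappa(\nabla h(z_Q))$ at most the average $\mathfrak m_Q$ of $\sigma_\kappa(\nabla h)$ over $Q\cap U_s$. If both components of $\nabla h(z_Q)$ are at least $\kappa$, choose rational $a_Q,b_Q$ with $\nabla h(z_Q)\preceq(a_Q,b_Q)\preceq\nabla h(z_Q)+(\theta,\theta)$ and, by continuity, $\sigma(a_Q,b_Q)\le\sigma(\nabla h(z_Q))+\delta$; then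 $a_Q,b_Q\in[\kappa,A+1]$ and Lemma~\ref{lem:box}(ii) applies. Otherwise let $(a_Q,b_Q)=\nabla h(z_Q)$; then $\min(a_Q,b_Q)+14\theta\le3\kappa$ and we use Lemma~\ref{lem:box}(iii). In both cases
\begin{equation}\label{eq:boxupper}
\limsup_{L\to\infty}L^{-2}\log V_L(a_Q,b_Q,7\theta)\le\mathfrak m_Q+2\delta .
\end{equation}
Let $\ell_Q$ be affine with gradient $(a_Q,b_Q)$ and $\ell_Q(z_Q)=h(z_Q)$. On the concentric square $2Q$ of side $2s$ we have $|z-z_Q|_\infty\le\frac32s$, so $|z-z_Q|<4s$, $|z-z_Q|_1\le3s$, and \eqref{eq:good} gives $|h-\ell_Q|\le4\theta s$.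

\emph{Step 4: uniform control on $Q$.} We know $h_N\to h$ only at continuity points, but need $h_N$ close to $\ell_Q$ at all points $c/\sqrt N$ of $Q$; monotonicity lets a finite net do this. Let $s'=\theta s/(16(A+1))\le s/32$. In each closed square of the grid $s'\mathbb Z^2$ contained in $2Q$ choose a continuity point of $h$, and let $\mathcal Z$ be the finite set of chosen points. If $z\in Q$ lies in the grid square $C$, then $C\pm(s',s')\subset2Q$; let $z^\pm\in\mathcal Z$ be the points chosen there. Then $z^-\preceq z\preceq z^+$ and $|z-z^\pm|_1\le4s'$, so $|\ell_Q(z^\pm)-\ell_Q(z)|\le4(A+1)s'=\theta s/4$. For large $N$ in the subsequence, $|h_N-h|\le\theta s/4$ on $\mathcal Z$, and then for all $z\in Q$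
\[
h_N(z)\le h_N(z^+)\le\ell_Q(z^+)+4\theta s+\tfrac14\theta s\le\ell_Q(z)+5\theta s,\qquad h_N(z)\ge h_N(z^-)\ge\ell_Q(z)-5\theta s .
\]

\emph{Step 5: product bound.} Let $L=\lfloor s\sqrt N\rfloor-1$ and let $G_Q\subset D_N$ be an $L\times L$ block of cells whose scaled squares lie in $Q$; these blocks are disjoint. For $x\in\mathcal K_N$, $c\in G_Q$ and large $N$, using $x^N(c)=h_N(c/\sqrt N)$ and $L/\sqrt N\to s$,
\[
|x(c)-\ell_Q(c/\sqrt N)|\le5\theta s+1/m_N\le6\theta s\le7\theta L/\sqrt N .
\]
With $B=D_N\setminus\bigcup_QG_Q$, the set $\mathcal K_N$ is therefore contained in the product of $O(B)$ and of sets of volume $N^{-L^2/2}V_L(a_Q,b_Q,7\theta)$ in $\mathbb R^{G_Q}$. By Lemma~\ref{lem:delete},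
\[
\log\mathrm{Vol}(\mathcal K_N)+\tfrac n2\log N\le\sum_Q\log V_L(a_Q,b_Q,7\theta)+|B|\log\frac{eKN}{|B|}.
\]
Here $L^2/N\to s^2$ and $|B|/N\to\beta:=\alpha-|\bigcup\mathcal Q|\le2\delta$. Dividing by $N$ and using Step 1 and \eqref{eq:boxupper},
\[
v\le\sum_Qs^2\mathfrak m_Q+2\delta\alpha+\beta\log\frac{eK}\beta ,
\]
the last term being $0$ if $\beta=0$. Since $|Q\setminus U_s|\le\delta s^2\le2\delta|Q\cap U_s|$,
\[
s^2\mathfrak m_Q\le|Q\cap U_s|\,\mathfrak m_Q+2\delta|Q\cap U_s|\,\mathfrak m_Q^+\le\int_{Q\cap U_s}\sigma_\kappa(\nabla h)+2\delta\int_Q(|\nabla h|_1+3).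
\]
Summing over $Q$, and using $\sigma_\kappa\ge-c_\kappa$ on $U\setminus U'$, which has area at most $3\delta$,
\[
v\le\int_U\sigma_\kappa(\nabla h)+3\delta c_\kappa+2\delta\int_U(|\nabla h|_1+3)+2\delta\alpha+\beta\log\frac{eK}\beta .
\]

\emph{Step 6: limits.} The function $h$ was fixed in Step 2. Letting $\delta\to0$ with $\kappa$ fixed gives $v\le\int_U\sigma_\kappa(\nabla h)$. As $\kappa\to0$, $\sigma_\kappa\to\sigma$ pointwise: if $\min(a,b)>0$ the two agree for small $\kappa$, and otherwise $\sigma_\kappa(a,b)=1+\log3\kappa\to-\infty=\sigma(a,b)$. Since $\sigma_\kappa(\nabla h)\le|\nabla h|_1+3\in L^1(U)$, Fatou's lemma applied to $|\nabla h|_1+3-\sigma_\kappa(\nabla h)\ge0$ along a sequence $\kappa\to0$ gives $v\le S_U(h)$.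
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

\begin{proof}[Proof of (a)]
The function $h_0(z)=\min(1,\max(0,\frac{z_1+z_2}{2K}))$ lies in $\mathcal H$ and has $S_U(h_0)=\alpha\,\sigma(\frac1{2K},\frac1{2K})>-\infty$, so $\liminf F_N(D_N)/N>-\infty$ by Proposition~\ref{prop:lower}. By Lemma~\ref{lem:delete} and \eqref{eq:area}, $F_N(D_N)/N\le\frac nN\log\frac{eKN}n$ is bounded above for large $N$. Apply Proposition~\ref{prop:upper} with $Y_N=O(D_N)$ along a sequence realizing the upper limit. It yields $h\in\mathcal H$ with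
\[
\limsup_{N\to\infty}\frac{F_N(D_N)}N\le S_U(h)\le\sup_{\mathcal H}S_U\le\liminf_{N\to\infty}\frac{F_N(D_N)}N ,
\]
the last step by Proposition~\ref{prop:lower}. So the supremum is attained and finite, and $F_N(D_N)/N\to S^*:=\max_{\mathcal H}S_U$. By \eqref{eq:volume}, $\log|\mathrm{SYT}(D_N)|=\log n!+F_N(D_N)-\frac n2\log N$. Insert $\log n!=n\log n-n+o(n)$, and from \eqref{eq:area} $\log N=\log n-\log\alpha+o(1)$ and $F_N(D_N)=nS^*/\alpha+o(n)$:
\[
\log|\mathrm{SYT}(D_N)|=\tfrac12n\log n+n\Bigl(-1+\tfrac12\log\alpha+\tfrac1\alpha S^*\Bigr)+o(n).\qedhere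
\]
\end{proof}

\begin{proof}[Proof of (b)]
Enlarge $K$ so that it serves both families. Let $G=P_N\cap D_N$, and let $P$ be $P_N$ or $D_N$, with $B=P\setminus G$, so $|B|=o(N)$ and $|G|\le\alpha N$. Lemma~\ref{lem:delete} gives, for fixed $t\in(0,1)$,
\[
\alpha\log(1-t)-o(1)\le\frac{F_N(P)-F_N(G)}N\le\frac{|B|}N\log\frac{eKN}{|B|}=o(1).
\]
Letting $N\to\infty$ and then $t\to0$, we get $F_N(P)-F_N(G)=o(N)$ for both choices, so $F_N(P_N)/N\to S^*$. Also $|P_N|/N\to\alpha$, and the computation at the end of (a) applies with $n=|P_N|$.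
\end{proof}

\begin{proof}[Proof of (c)]
Let $h,h'\in\mathcal M$. Since $S^*>-\infty$ and $\sigma=-\infty$ on the axes, $\nabla h,\nabla h'\in(0,\infty)^2$ almost everywhere on $U$. The function $h''=(h+h')/2$ lies in $\mathcal H$ and $\nabla h''=(\nabla h+\nabla h')/2$ almost everywhere. By Lemma~\ref{lem:sigma}(d), $\sigma(\nabla h'')\ge\frac12\sigma(\nabla h)+\frac12\sigma(\nabla h')$ almost everywhere on $U$, strictly where the gradients differ. If they differed on a set of positive measure, then $S_U(h'')>S^*$, which is impossible.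
\end{proof}

\begin{proof}[Proof of (d)]
Write $d(f)=\inf_{h\in\mathcal M}\|f-h\|_{L^1(U)}$. Let $x$ be uniform in $O(D_N)$ and let $T(c)$ be the rank of $x(c)$ among the values of $x$. The simplices in \eqref{eq:volume} have equal volumes, so $T$ is uniform in $\mathrm{SYT}(D_N)$, and given $T$ the point $x$ is uniform in its simplex. By Lemma~\ref{lem:order},
\[
|d(h_x)-d(h_T)|\le\alpha\sup_z|h_x(z)-h_T(z)|\le\alpha\max_c|x(c)-T(c)/n|\to0\quad\text{in probability},
\]
so it suffices to show $d(h_x)\to0$ in probability. If this fails, there are $\epsilon,\epsilon'>0$ such that $Y_N=\{x\in O(D_N):d(h_x)\ge\epsilon\}$ satisfies $\mathrm{Vol}(Y_N)\ge\epsilon'\,\mathrm{Vol}\,O(D_N)$ along a sequence $N\to\infty$. The set $Y_N$ is closed, because $\sup_z|h_x-h_{x'}|\le\max_c|x(c)-x'(c)|$ makes $x\mapsto d(h_x)$ continuous. By (a), $\frac1N(\log\mathrm{Vol}(Y_N)+\frac n2\log N)\to S^*$. Proposition~\ref{prop:upper} gives $x^N\in Y_N$ and $h\in\mathcal H$ with $h_{x^N}\to h$ in $L^1(U)$ along a subsequence and $S_U(h)\ge S^*$. Then $h\in\mathcal M$ and $d(h_{x^N})\to0$,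 contradicting $x^N\in Y_N$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{EG} Evans and Gariepy, \emph{Measure Theory and Fine Properties of Functions}.

\bibitem{SLC} S\'eminaire Lotharingien de Combinatoire 84 (2021), Article B84a, \texttt{http://www.kurims.kyoto-u.ac.jp/EMIS/journals/SLC/wpapers/s84pak.pdf}.

\end{thebibliography}
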